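# An invariant subalgebra of $VN(\mathbb R^2\rtimes SL(2,\mathbb R))$ that is not invariantly complemented

## Is every invariant subalgebra complemented? The cases $\mathbb Z\subset\mathbb R$ and open subgroups

Take the von Neumann algebra generated by the left translations of a group $G$, and inside it the subalgebra generated by the translations from a closed subgroup $H$. Can one always project onto this subalgebra by "erasing the part of an operator that does not live on $H$"? The first answer one would guess is yes. For a finite group one erases the coefficients off $H$, and nothing goes wrong. We first make the question precise and then test this guess.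

**Definitions.** Let $G$ be a locally compact group with a fixed left Haar measure, and let $(l_gf)(t)=f(g^{-1}t)$ on $L_2(G)$. $VN(G)$ is the von Neumann algebra on $L_2(G)$ generated by $\{l_g: g\in G\}$. The Fourier algebra $A(G)$ is the Banach algebra (pointwise product) of the functions $u(x)=\langle l_xf,g\rangle$ with $f,g\in L_2(G)$. Its dual is $VN(G)$, with $\langle T,u\rangle=\langle Tf,g\rangle$; in particular $\langle l_g,u\rangle=u(g)$. Inner products are linear in the first variable. $A(G)$ acts on $VN(G)$ by
$$\langle u\cdot T,v\rangle=\langle T,uv\rangle\qquad(u,v\in A(G),\ T\in VN(G)).$$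

The basic example is $u\cdot l_g=u(g)\,l_g$, because $\langle u\cdot l_g,v\rangle=u(g)v(g)$. So if we think of $T$ as a "sum $\sum t_gl_g$", then $u\cdot T$ multiplies the coefficients by $u$. The map $T\mapsto u\cdot T$ is the adjoint of $v\mapsto uv$, hence weak$^*$-continuous.

**Definitions.** A *$W^*$-subalgebra* $M$ of $VN(G)$ is a weak$^*$-closed self-adjoint subalgebra containing the identity. It is *invariant* if $u\cdot T\in M$ for all $u\in A(G)$, $T\in M$. An *invariant projection* is a bounded linear projection $P$ on $VN(G)$ with $P(u\cdot T)=u\cdot P(T)$ for all $u\in A(G)$, $T\in VN(G)$. An invariant $M$ is *invariantly complemented* if it is the range of an invariant projection. Put $\Sigma(M)=\{g\in G: l_g\in M\}$. For a closed set $E\subset G$ let $VN_E(G)$ be the weak$^*$-closed linear span of $\{l_g:g\in E\}$.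

From $u\cdot l_g=u(g)l_g$ and weak$^*$-continuity we get a rule that will be used all the time:
$$u\in A(G),\ u=0\text{ on }E,\ T\in VN_E(G)\quad\Longrightarrow\quad \langle T,u\rangle=0\ \text{ and }\ u\cdot T=0. \tag{1}$$

Note that $P$ is only asked to be bounded: it need not be contractive or weak$^*$-continuous.

It is known that $M$ is invariantly complemented if $\Sigma(M)$ is a normal subgroup, and also if $\Sigma(M)$ is compact or open. The paper "Weak-Closed Complemented Invariant Subspaces of $L_\infty(G)$ and Amenable Locally Compact Groups" says about the first result: "we do not know if the normality condition on $\Sigma(M)$ may be dropped or not." This is our question.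

Let us test the guess for $\mathbb Z\subset\mathbb R$. The Fourier transform turns $l_x$ into multiplication by $e^{-i\xi x}$, so $VN(\mathbb R)=L^\infty(\mathbb R)$ in the variable $\xi$. A function $u\in A(\mathbb R)$ is $u(x)=\int e^{-i\xi x}k(\xi)\,d\xi$ with $k\in L^1$, and the action is $(u\cdot F)(\xi)=\int F(\xi+\psi)k(\psi)\,d\psi$ (check it on $F(\xi)=e^{-i\xi x}$). The algebra $VN_{\mathbb Z}(\mathbb R)$ is the weak$^*$-closed span of the functions $e^{-i\xi k}$, $k\in\mathbb Z$. It consists of the $2\pi$-periodic bounded functions: these form a weak$^*$-closed space containing the $e^{-i\xi k}$, and the Fejér means of a bounded periodic function are bounded and converge to it a.e., hence weak$^*$. Let $A_nF(\xi)=\frac1n\sum_{k=1}^nF(\xi+2\pi k)$ and let $P(F)$ be the weak$^*$-limit of $A_nF$ along a nonprincipal ultrafilter. Since $\|A_nF-A_nF(\cdot+2\pi)\|_\infty\le 2\|F\|_\infty/n$, $P(F)$ is periodic; periodic functions are fixed. Each $A_n$ commutes with $F\mapsto u\cdot F$, and the latter is weak$^*$-continuous, so $P$ commutes with the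 action. The guess passes.

Next let $H$ be open. Then $L_2(G)$ is the direct sum of the spaces $L_2(Hx)$ over the right cosets. Let $E_{Hx}$ be the orthogonal projection onto $L_2(Hx)$, and $P(T)=\sum_{Hx}E_{Hx}TE_{Hx}$. This is contractive and weak$^*$-continuous. The operator $l_g$ maps $L_2(Hx)$ onto $L_2(gHx)$, and $gHx\cap Hx\neq\emptyset$ exactly when $g\in H$. So $P(l_g)=l_g$ for $g\in H$ and $P(l_g)=0$ for $g\notin H$. By weak$^*$-continuity $P$ maps $VN(G)$ into $VN_H(G)$, is the identity there, and commutes with the action (it does so on each $l_g$). The guess passes again, and it makes no difference whether $H$ is amenable.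

## Five statements

Nevertheless the guess is wrong.

**Theorem 1.** Let $G=\mathbb R^2\rtimes SL(2,\mathbb R)$, $H=\{0\}\times SL(2,\mathbb R)$. Then $VN_H(G)$ is an invariant $W^*$-subalgebra with $\Sigma(VN_H(G))=H$, and it is not invariantly complemented.

So the normality condition cannot be dropped. The next four statements are complements.

**Theorem 2.** Let $H$ be a closed subgroup of $GL_d(\mathbb R)$ containing a discrete subgroup that is free of rank 2, and let $G=M_d(\mathbb R)\rtimes H$ (left multiplication). Then $VN_H(G)$ is not invariantly complemented. Consequently, for closed $H\subset GL_d(\mathbb R)$ that is connected or discrete, $VN_H(M_d(\mathbb R)\rtimes H)$ is invariantly complemented if and only if $H$ is amenable.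

**Theorem 3.** Let $G$ be any locally compact group and $M$ an invariant $W^*$-subalgebra with $\Sigma(M)$ amenable. Then $M$ is the range of an invariant projection of norm one. In particular, for amenable $G$ the normality condition can be dropped.

**Theorem 4.** Let $H,L$ be closed subgroups of $G$. If $VN_H(G)$ is invariantly complemented in $VN(G)$, then $VN_{H\cap L}(L)$ is invariantly complemented in $VN(L)$. Consequently, for $N\ge3$ and $G=SL(N,\mathbb R)$, $VN_H(G)$ is not invariantly complemented for $H=\{\mathrm{diag}(s,I_{N-2}):s\in SL(2,\mathbb R)\}$.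

**Theorem 5.** Let $G$ be second countable with $VN(G)$ injective (e.g. $G$ connected), and $H$ a discrete subgroup. Then $VN_H(G)$ is the range of a contractive invariant projection if and only if $H$ is amenable.

We prove Theorem 3 first, because it shows how far the obvious construction goes. Theorem 5 then shows how far the obvious obstruction goes. After that we turn to Theorem 1, and then to Theorems 2 and 4.

## Bump functions, one-point supports, fundamental domains

**Fact 1.** *Let $K\subset U\subset G$ with $K$ compact and $U$ open. There is $w\in A(G)\cap C_c(G)$ with $w=1$ near $K$ and $\operatorname{supp}w\subset U$.*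

**Proof.** Choose a compact neighborhood $K'$ of $K$ and a compact neighborhood $V$ of $e$ with $K'VV^{-1}\subset U$. Put
$$w(x)=|V|^{-1}\langle l_x1_V,1_{K'V}\rangle=|V|^{-1}|xV\cap K'V| .$$
If $x\in K'$, then $xV\subset K'V$ and $w(x)=1$. If $w(x)\neq0$, then $x\in K'VV^{-1}$, a compact subset of $U$. $\square$

**Fact 2.** *For a closed subgroup $H$, $VN_H(G)$ is an invariant $W^*$-subalgebra and $\Sigma(VN_H(G))=H$.*

**Proof.** The linear span of $\{l_h\}$ is a self-adjoint algebra with identity. Its weak$^*$-closure is again one, because the adjoint is weak$^*$-continuous and multiplication is separately weak$^*$-continuous. It is invariant because $u\cdot l_h=u(h)l_h$. If $g\notin H$, Fact 1 gives $u\in A(G)$ with $u(g)=1$ and $u=0$ on $H$. By (1), $u$ annihilates $VN_H(G)$, but $\langle l_g,u\rangle=1$; so $l_g\notin VN_H(G)$. $\square$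

**Fact 3 (Eymard).** *Let $G$ be second countable, $T\in VN(G)$, $h\in G$, and suppose $\langle T,u\rangle=0$ for all $u\in A(G)\cap C_c(G)$ with $h\notin\operatorname{supp}u$. Then $T\in\mathbb C\,l_h$.*

**Proof.** We have $\langle l_h^{-1}T,u\rangle=\langle T,u(h^{-1}\,\cdot)\rangle$, and $u(h^{-1}\,\cdot)$ has support $h\operatorname{supp}u$. So after replacing $T$ by $l_h^{-1}T$ we may assume $h=e$.

Let $f,g\in C_c(G)$ have disjoint supports. Then $u(x)=\langle l_xf,g\rangle$ is supported in the compact set $\operatorname{supp}g\,(\operatorname{supp}f)^{-1}$, which does not contain $e$. Hence $\langle Tf,g\rangle=0$. Letting $g$ vary, $Tf$ vanishes a.e. off $\operatorname{supp}f$.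

Let $C$ be compact and $f\in L_2(C)$, i.e. $f=0$ off $C$. For every compact neighborhood $C'$ of $C$, $f$ is an $L_2$-limit of functions in $C_c(G)$ supported in $C'$, so $Tf\in L_2(C')$. By outer regularity $|C'\setminus C|$ can be made arbitrarily small, so $Tf\in L_2(C)$. If $E$ is Borel and $f\in L_2(E)$, inner regularity gives compact $C_n\subset E$ with $f1_{C_n}\to f$ in $L_2$. Therefore $TL_2(E)\subset L_2(E)$. Using this for $E$ and for its complement, $T$ commutes with multiplication by $1_E$.

So $T$ commutes with the maximal abelian algebra $L^\infty(G)$, and $T=M_\varphi$ for some Borel $\varphi$. As an element of $VN(G)$, $T$ commutes with right translations, so for each $r\in G$ we have $\varphi(tr)=\varphi(t)$ for a.e. $t$. By Fubini there is $t_0$ with $\varphi(t_0r)=\varphi(t_0)$ for a.e. $r$. So $\varphi$ is a.e. constant. $\square$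

**Fact 4.** *Let $Z$ be a second countable locally compact group and $\Gamma$ a discrete subgroup. There is a Borel set $D$ with $Z=\bigsqcup_{\gamma\in\Gamma}\gamma D$. By inversion there is also a Borel set $E$ with $Z=\bigsqcup_{\gamma\in\Gamma}E\gamma$.*

**Proof.** $\Gamma$ is countable. Choose an open $W\ni e$ with $WW^{-1}\cap\Gamma=\{e\}$, and $t_i$ with $Z=\bigcup_{i\in\mathbb N}V_i$, $V_i=Wt_i$. If $\gamma V_i\cap V_i\ne\emptyset$, then $\gamma\in V_iV_i^{-1}=WW^{-1}$, so $\gamma=e$. Put $D=\bigcup_i\big(V_i\setminus\bigcup_{j<i}\Gamma V_j\big)$. For $z\in Z$ let $i$ be the least index with $z\in\Gamma V_i$; this index depends only on the orbit $\Gamma z$. Then $z=\gamma v$ with $v\in V_i\setminus\bigcup_{j<i}\Gamma V_j\subset D$. Two points of $D$ in the same orbit lie in $V_i$ for the same $i$, hence coincide by the choice of $W$; and $\Gamma$ acts freely on $Z$. $\square$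

Facts 1–4 suffice for Theorem 1. The complements use one published fact.

**Fact 5 (Takesaki–Tatsuuma, Ann. of Math. 93 (1971); Herz, Ann. Inst. Fourier 23 (1973)).** *For a closed subgroup $H$ of a locally compact group $G$, restriction $r:A(G)\to A(H)$ is a quotient map. Hence $r^*$ is an isometric weak$^*$-homeomorphic $*$-isomorphism of $VN(H)$ onto $VN_H(G)=(\ker r)^\perp$, mapping the translation by $h$ on $L_2(H)$ to $l_h$. The functions in $A(G)\cap C_c(G)$ with support disjoint from $H$ are dense in $\ker r$. Every invariant $W^*$-subalgebra $M$ equals $VN_{\Sigma(M)}(G)$, and $\Sigma(M)$ is a closed subgroup.*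

## Bump functions concentrating on an amenable subgroup

The sensible construction is to multiply by functions $m\in A(G)$ of norm at most one that are near $1$ on $H$ and $0$ on large compact sets off $H$, and to pass to a limit.

For compact $H$ this is easy. Put $m_V(g)=|gHV\cap HV|/|HV|$ with $V$ a compact neighborhood of $e$. This is $\langle l_g\zeta,\zeta\rangle$ for $\zeta=|HV|^{-1/2}1_{HV}$, so $\|m_V\|=m_V(e)=1$. It equals $1$ on $H$, hence $m_V\cdot T=T$ for $T\in VN_H(G)$. It vanishes off $HVV^{-1}H$. Let $K$ be compact with $K\cap H=\emptyset$. Then $HKH$ is compact and does not contain $e$, so for small $V$ we have $VV^{-1}\cap HKH=\emptyset$, i.e. $m_V=0$ on $K$. Let $P(T)$ be a weak$^*$-limit of $m_V\cdot T$ along an ultrafilter. If $u\in A(G)\cap C_c(G)$ has support disjoint from $H$, then $\langle m_V\cdot T,u\rangle=\langle T,m_Vu\rangle=0$ eventually, so $P(T)\in VN_H(G)$ by Fact 5. It commutes with the action because $A(G)$ is commutative and acts weak$^*$-continuously. So $P$ is as wanted.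

If $H$ is not compact, no function in $A(G)$ equals $1$ on $H$. Amenability of $H$ supplies "almost $1$". Recall Reiter's property $(P_1)$ of an amenable group: for compact $Q\subset H$ and $\varepsilon>0$ there is $\phi\in C_c(H)$, $\phi\ge0$, $\|\phi\|_1=1$, with $\|l_q\phi-\phi\|_1<\varepsilon$ for $q\in Q$.

**Proof of Theorem 3.** By Fact 5, $M=VN_H(G)$ with $H=\Sigma(M)$ closed and amenable.

**Step 1: the functions $m_\beta$.** The purpose is to build, from $\phi$, a function near $1$ on $Q$ and $0$ on $K$. Let $Q\subset H$ and $K\subset G\setminus H$ be compact, $\varepsilon>0$, take $\phi$ from $(P_1)$, and let $F=\operatorname{supp}\phi$. Since $F\subset H$, the compact set $F^{-1}KF$ is disjoint from $H$, so it does not contain $e$. Hence there is a relatively compact open $U\ni e$ with $UU^{-1}\cap F^{-1}KF=\emptyset$. Take $0\le\eta\in C_c(G)$ with $\operatorname{supp}\eta\subset U$, $\int\eta=1$, and put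
$$f(y)=\int_H\phi(h)\eta(h^{-1}y)\,dh,\qquad\zeta=f^{1/2},\qquad m(g)=\langle l_g\zeta,\zeta\rangle.$$
Then $f\ge0$, $\|f\|_1=1$, and $f=0$ off $FU$. The function $l_qf$ arises from $l_q\phi$ in the same way as $f$ from $\phi$, so $\|l_qf-f\|_1\le\|l_q\phi-\phi\|_1<\varepsilon$ for $q\in Q$. The function $m\in A(G)$ is real and positive definite, so $\|m\|=m(e)=1$.

First, $m=0$ on $K$: if $g\in K$ and $m(g)\ne0$, then $gFU\cap FU\ne\emptyset$, so $F^{-1}gF\cap UU^{-1}\ne\emptyset$, a contradiction. Second, since $|\sqrt a-\sqrt b|^2\le|a-b|$, for $q\in Q$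
$$1-m(q)=\tfrac12\|l_q\zeta-\zeta\|_2^2\le\tfrac12\|l_qf-f\|_1<\varepsilon.$$

**Step 2: the limit.** Write $m=m_\beta$, $\beta=(Q,K,\varepsilon)$, directed by enlarging $Q,K$ and shrinking $\varepsilon$. With an ultrafilter $\mathcal U$ refining this directed set let $P(T)=w^*\text{-}\lim_{\mathcal U}m_\beta\cdot T$. Then $P$ is linear, $\|P\|\le1$, and $P(u\cdot T)=u\cdot P(T)$ because $A(G)$ is commutative and $T\mapsto u\cdot T$ is weak$^*$-continuous.

**Step 3: the range lies in $VN_H(G)$.** If $u\in A(G)\cap C_c(G)$ and $\operatorname{supp}u\cap H=\emptyset$, then $m_\beta u=0$ eventually, so $\langle P(T),u\rangle=0$. By Fact 5, $P(T)\in(\ker r)^\perp=VN_H(G)$.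

**Step 4: $P$ is the identity on $VN_H(G)$.** Let $T=r^*(T')$. Then $\langle m_\beta\cdot T,u\rangle=\langle T',m_\beta|_H\,u|_H\rangle$. So it suffices that $\|m_\beta|_Hv-v\|_{A(H)}\to0$ for every $v\in A(H)$. Multiplication by $m_\beta|_H$ is contractive on $A(H)$. So, by density of the linear span of such functions, we may take $v(h)=\langle\lambda(h)a,b\rangle$ with $a,b\in C_c(H)$, where $\lambda$ is left translation on $L_2(H)$.

Let $\pi=l|_H$, so $m_\beta|_H=\langle\pi(\cdot)\zeta,\zeta\rangle$. On $L_2(H;L_2(G))$ the representation $\pi\otimes\lambda$ acts by $X\mapsto\pi(h)X(h^{-1}s)$, and $1\otimes\lambda$ acts by $X\mapsto X(h^{-1}s)$. The unitary $(WX)(s)=\pi(s)^{-1}X(s)$ intertwines $\pi\otimes\lambda$ with $1\otimes\lambda$, since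
$$\pi(s)^{-1}\pi(h)X(h^{-1}s)=\pi(h^{-1}s)^{-1}X(h^{-1}s).$$
Write $a\zeta$ for the function $s\mapsto a(s)\zeta$. Then $m_\beta v$ is the coefficient of $\pi\otimes\lambda$ at $a\zeta,b\zeta$. Applying $W$,
$$m_\beta v=\langle(1\otimes\lambda)\tilde a,\tilde b\rangle,\qquad\tilde a(s)=a(s)\pi(s^{-1})\zeta,\quad\tilde b(s)=b(s)\pi(s^{-1})\zeta ,$$
while $v=\langle(1\otimes\lambda)(a\zeta),b\zeta\rangle$ because $\|\zeta\|=1$. A coefficient of $1\otimes\lambda$ at $X,Y$ is $\sum_i\langle\lambda(\cdot)X_i,Y_i\rangle$ in coordinates of an orthonormal basis of $L_2(G)$, so it lies in $A(H)$ with norm at most $\sum\|X_i\|\|Y_i\|\le\|X\|\|Y\|$. Hence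
$$\|m_\beta v-v\|_{A(H)}\le\|\tilde a-a\zeta\|\,\|b\|+\|a\|\,\|\tilde b-b\zeta\| ,$$
$$\|\tilde a-a\zeta\|^2=\int|a(s)|^2\,2\big(1-m_\beta(s^{-1})\big)ds\to0,$$
since eventually $Q\supset(\operatorname{supp}a)^{-1}$. The same holds for $b$. So $P$ is an invariant projection of norm one onto $M$. If $G$ is amenable, every closed subgroup is amenable, which gives the last sentence of the theorem. $\blacksquare$

Where exactly does this construction stop? Suppose $m_\beta\in A(G)$ is a bounded net with $m_\beta\cdot T\to T$ weak$^*$ for all $T\in VN_H(G)$. By Fact 5, for $v=u|_H\in A(H)$ and $T'\in VN(H)$ we get $\langle T',m_\beta|_Hv\rangle=\langle m_\beta\cdot r^*T',u\rangle\to\langle T',v\rangle$. So $m_\beta|_Hv\to v$ weakly in $A(H)$. Passing to convex combinations, $A(H)$ has a bounded approximate identity, and by Leptin's theorem $H$ is amenable. So for nonamenable $H$ no bounded family of functions in $A(G)$ can work. This does not settle the question: for $H=G$ the identity map is an invariant projection, whatever $G$ is, and open subgroups work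 too. To disprove the guess we need an argument against *every* bounded $P$.

## Invariant means from contractive projections

A natural obstruction is injectivity. Recall that $VN(G)$ is injective if there is a norm-one projection of $B(L_2(G))$ onto it. Tomiyama's theorem says that a norm-one projection $\Phi$ onto a von Neumann subalgebra $B$ (containing the identity) is a conditional expectation: it is positive and $\Phi(bxb')=b\Phi(x)b'$ for $b,b'\in B$.

**Proof of Theorem 5.** If $H$ is amenable, then $\Sigma(VN_H(G))=H$ by Fact 2, and Theorem 3 applies.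

Conversely, let $P$ be a contractive projection of $VN(G)$ onto $VN_H(G)$, and $E$ a norm-one projection of $B(L_2(G))$ onto $VN(G)$. Then $\Phi=PE$ is a norm-one projection of $B(L_2(G))$ onto $VN_H(G)\cong VN(H)$ (Fact 5), hence a conditional expectation. Let $\tau$ be the canonical tracial state of $VN(H)$. For $F\in L^\infty(G)$ put $\mathsf m(F)=\tau(\Phi(M_F))$, where $M_F$ is multiplication by $F$. This is a state on $L^\infty(G)$. Since $l_hM_Fl_h^*=M_{l_hF}$, for $h\in H$
$$\mathsf m(l_hF)=\tau(l_h\Phi(M_F)l_h^*)=\tau(\Phi(M_F))=\mathsf m(F).$$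
By Fact 4 there is a Borel set $D$ with $G=\bigsqcup_{h\in H}hD$. For $f\in\ell^\infty(H)$ put $F(hd)=f(h)$. This embeds $\ell^\infty(H)$ equivariantly in $L^\infty(G)$, so $\mathsf m$ restricts to a left invariant mean on $\ell^\infty(H)$, and $H$ is amenable. For connected second countable $G$, $VN(G)$ is injective by Connes, Ann. of Math. 104 (1976). $\blacksquare$

The argument stops at Tomiyama's theorem: if $\|P\|>1$, then $\Phi$ need not be a bimodule map, and nothing is left. Our question allows any bounded $P$. Notice also that the converse never used that $P$ is invariant. A proof against all bounded $P$ should use invariance, and it should be quantitative in $\|P\|$.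

## Semidirect products $N\rtimes H$ and a lower bound for $\|P\|$

Let $N$ be a second countable locally compact abelian group and $H$ a second countable locally compact group acting continuously on $N$ by automorphisms. Let $G=N\rtimes H$ with $(x,s)(y,t)=(x+sy,st)$, and identify $N,H$ with closed subgroups of $G$. $H$ acts on $\hat N$ by $s*\xi=\xi\circ s^{-1}$. Let $\Gamma\subset H$ be a discrete subgroup, free on $x_1,\dots,x_n$ with $n\ge2$. Put $S=\{x_i^{\pm1}\}$ and $r=2n-1$. Let $|\cdot|$ be word length on $\Gamma$, and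
$$s_m=\#\{h\in\Gamma:|h|=m\}=(r+1)r^{m-1}\qquad(m\ge1).$$
Let $\Omega$ be the set of all finite and infinite reduced words in $S$. $\Gamma$ acts on $\Omega$ by left multiplication and reduction; for example $x_1\cdot(x_1^{-1}x_2x_2x_2\cdots)=x_2x_2x_2\cdots$. We assume:

**Hypothesis ($\kappa$).** There are a $\Gamma$-invariant conull Borel set $Y\subset\hat N$ and a map $\kappa:Y\to\Omega$ with $\kappa(\gamma*\xi)=\gamma\cdot\kappa(\xi)$ such that $\{\xi\in Y:\kappa(\xi)\text{ begins with }w\}$ is Borel for every finite reduced word $w$.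

So each character carries a word, and $\Gamma$ moves the words as it should. A simple instance: if $Y=\bigsqcup_\gamma\gamma*E$ with $E$ Borel, put $\kappa(\gamma*\eta)=\gamma$ for $\eta\in E$. All words are then finite.

**Proposition 6.** In this setting every invariant projection $P$ of $VN(G)$ onto $VN_H(G)$ satisfies
$$\|P\|\ \ge\ \frac{(r-1)(\sqrt r-1)}{4\sqrt{r(r+1)}} .$$

For $n=2$, i.e. $r=3$, the right side is about $0.1$, which says nothing. But it grows like $\sqrt r/4$. A group $H$ that contains such $\Gamma$ of every rank $n$ admits no bounded $P$ at all.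

Here is the mechanism. For $h\in\Gamma$ and a function $\varphi$ on $\hat N$ there is an operator $l_hM_\varphi$ living on the coset $hN$, which meets $H$ only in $h$. Invariance forces $P(l_hM_\varphi)=d_h(\varphi)\,l_h$ with a number $d_h(\varphi)$, and $d_h(1)=1$. Now cut the constant $1$ into $m+1$ indicators $\varphi_{h,j}$, where $|h|=m$, according to the number $j$ of letters that cancel when $h$ meets the word $\kappa(\xi)$. Then $\sum_{|h|=m}l_h$ is cut into $m+1$ pieces, and $P$ turns the $j$-th piece into $\sum_hb_{h,j}l_h$ with $\sum_jb_{h,j}=1$. The pieces with $0<j<m$ can be given unimodular coefficients that make them much smaller than $\sqrt{s_m}$ when $j$ is far from both ends. This forces the numbers $b_{h,j}$ to be small. So $P$ leaves little of the middle pieces, although the middle pieces are what makes $\|\sum_{|h|=m}l_h\|$ of order $m\sqrt{s_m}$.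

Steps A to F below prove Proposition 6. Put $C=\|P\|$.

**Step A: a model in which $l_hM_\varphi$ is a family of matrices over $\Gamma$.** Let $d(sx)=\delta(s)\,dx$ on $N$, and let $dt$ be left Haar measure on $H$. (For $\mathbb R^2\rtimes SL(2,\mathbb R)$, $\delta\equiv1$.) Left Haar measure on $G$ is $\delta(t)^{-1}dy\,dt$: substituting $y'=x+sy$, $t'=st$,
$$\int f(x+sy,st)\,\delta(t)^{-1}dy\,dt=\int f(y',t')\,\delta(s)^{-1}\delta(s^{-1}t')^{-1}dy'\,dt'=\int f(y',t')\,\delta(t')^{-1}dy'\,dt'.$$
For $f\in L_2(G)$ put $F(\xi,t)=\delta(t)^{-1}\int_Nf(y,t)\overline{\xi(y)}\,dy$ (Plancherel transform in $y$). By Plancherel,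
$$\int|f|^2\delta(t)^{-1}dy\,dt=\int|\delta(t)F(\xi,t)|^2\delta(t)^{-1}d\xi\,dt=\int|F|^2\,\delta(t)\,d\xi\,dt,$$
so $L_2(G)$ is identified with $L_2(\hat N\times H,\mu)$, $d\mu=\delta(t)\,d\xi\,dt$. For $s\in H$ we have $(l_sf)(y,t)=f(s^{-1}y,s^{-1}t)$. The transform of $l_sf$ is
$$\delta(t)^{-1}\!\int f(s^{-1}y,s^{-1}t)\overline{\xi(y)}\,dy=\delta(t)^{-1}\delta(s)\!\int f(y,s^{-1}t)\overline{\xi(sy)}\,dy=F(s^{-1}*\xi,s^{-1}t),$$
since $\xi\circ s=s^{-1}*\xi$ and $\delta(t)^{-1}\delta(s)=\delta(s^{-1}t)^{-1}$. For $x\in N$, $(l_xf)(y,t)=f(y-x,t)$. Thus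
$$(l_sF)(\xi,t)=F(s^{-1}*\xi,s^{-1}t)\quad(s\in H),\qquad(l_xF)(\xi,t)=\overline{\xi(x)}\,F(\xi,t)\quad(x\in N). \tag{2}$$
Because $l_s$ is unitary, $\mu$ is invariant under $s(\xi,t)=(s*\xi,st)$.

For $\varphi\in L^\infty(\hat N)$ let $M_\varphi$ be multiplication by $\varphi(\xi)$. We need $M_\varphi\in VN_N(G)$. The functions $\xi\mapsto\overline{\xi(x)}$ span a weak$^*$-dense subspace of $L^\infty(\hat N)$, because a function in $L^1(\hat N)$ annihilated by all of them has zero Fourier transform. By (2) they are mapped to $l_x$. The map $\varphi\mapsto M_\varphi$ is weak$^*$-continuous, since $\langle M_\varphi F,F'\rangle=\int\varphi(\xi)\big(\int F\overline{F'}\delta(t)\,dt\big)d\xi$ with an $L^1$-function in parentheses. So $M_\varphi$ is a weak$^*$-limit of combinations of the $l_x$, $x\in N$, as claimed.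

By Fact 4 let $D\subset H$ be Borel with $H=\bigsqcup_{\gamma\in\Gamma}\gamma D$. Then $Y\times H=\bigsqcup_\gamma\gamma(Y\times D)$, because $Y$ is $\Gamma$-invariant, and this set is $\mu$-conull. As each $\gamma$ preserves $\mu$, the map $F\mapsto(F_y)_{y\in Y\times D}$ with $F_y(\gamma)=F(\gamma y)$ is a unitary from $L_2(G)$ onto $L_2(Y\times D,\mu;\ell_2(\Gamma))$. Let $(a_h)_{h\in\Gamma}$ be finitely supported, $\varphi_h$ bounded Borel functions on $Y$, and $T=\sum_ha_hl_hM_{\varphi_h}$. For $y=(\xi,t)$ and $g\in\Gamma$ we have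
$$(l_hM_{\varphi_h}F)(gy)=\varphi_h(h^{-1}g*\xi)\,F(h^{-1}gy).$$
With $k=h^{-1}g$ this says $(TF)_y=T_\xi F_y$, where $T_\xi$ is the matrix
$$T_\xi(g,k)=a_{gk^{-1}}\,\varphi_{gk^{-1}}(k*\xi)\qquad(g,k\in\Gamma). \tag{3}$$
Consequently $\|T\|\le\sup_{\xi\in Y}\|T_\xi\|$. If all $\varphi_h\equiv1$, every $T_\xi$ is the left convolution operator $\lambda_\Gamma(a)$ on $\ell_2(\Gamma)$, so $T=1\otimes\lambda_\Gamma(a)$. Therefore, for finitely supported $c$,
$$\Big\|\sum c_hl_h\Big\|=\|\lambda_\Gamma(c)\|\ge\|\lambda_\Gamma(c)\delta_e\|=\|c\|_2. \tag{4}$$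

**Step B: invariance makes $P$ scalar on $l_hM_\varphi$.** *Claim: for $h\in\Gamma$ there is $d_h\in L^\infty(\hat N)^*$ with $d_h(1)=1$ and $P(l_hM_\varphi)=d_h(\varphi)\,l_h$.*

Let $T=l_hM_\varphi$. Then $T\in l_hVN_N(G)\subset VN_{hN}(G)$, so by (1) $u\cdot T=0$ whenever $u\in A(G)$ vanishes on $hN$. We want to apply Fact 3 to $P(T)$. So let $u\in A(G)\cap C_c(G)$ with $h\notin K:=\operatorname{supp}u$. Since $H\cap hN=h(H\cap N)=\{h\}$, the compact set $K\cap H$ misses the closed set $hN$. By Fact 1 there is $w\in A(G)\cap C_c(G)$ with $w=1$ near $K\cap H$ and $\operatorname{supp}w\cap hN=\emptyset$.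

We split $u=(u-uw)+uw$. The function $u-uw$ vanishes on $H$: on $K\cap H$ we have $w=1$, and off $K$ we have $u=0$. As $P(T)\in VN_H(G)$, (1) gives $\langle P(T),u-uw\rangle=0$. The function $uw$ vanishes on $hN$ and has compact support. Choose $v\in A(G)$ with $v=1$ on $\operatorname{supp}(uw)$. Then
$$\langle P(T),uw\rangle=\langle P(T),uwv\rangle=\langle uw\cdot P(T),v\rangle=\langle P(uw\cdot T),v\rangle=0 .$$
So $\langle P(T),u\rangle=0$, and Fact 3 gives $P(T)\in\mathbb C\,l_h$. The number $d_h(\varphi)$ is linear in $\varphi$ and $|d_h(\varphi)|=\|P(l_hM_\varphi)\|\le C\|\varphi\|_\infty$. Finally $d_h(1)=1$ because $P(l_h)=l_h$.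

**Step C: cutting the sphere of radius $m$ by the number of cancelled letters.** Fix $m\ge2$. For $|h|=m$, $0\le j\le m$, let $\varphi_{h,j}$ be the indicator of the set of $\xi\in Y$ such that the longest common prefix of $\kappa(\xi)$ and $h^{-1}$ has length exactly $j$. For instance, let $h=x_1x_2$, so $h^{-1}=x_2^{-1}x_1^{-1}$. Then $\varphi_{h,0}$ asks that $\kappa(\xi)$ does not begin with $x_2^{-1}$, and $\varphi_{h,1}$ that it begins with $x_2^{-1}$ but not with $x_2^{-1}x_1^{-1}$, while $\varphi_{h,2}$ asks that it begins with $x_2^{-1}x_1^{-1}$. In general the set is Borel: $\kappa(\xi)$ begins with the $j$-prefix of $h^{-1}$ and, if $j<m$, does not begin with the $(j+1)$-prefix. Moreover $\sum_{j=0}^m\varphi_{h,j}=1$ on $Y$.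

For $a=(a_h)_{|h|=m}$ let
$$T_j(a)=\sum_{|h|=m}a_hl_hM_{\varphi_{h,j}},\qquad A_j(a)=(\alpha_{p,q})_{|p|=m-j,\,|q|=j},\quad\alpha_{p,q}=\begin{cases}a_{pq^{-1}}&|pq^{-1}|=m,\\0&\text{else.}\end{cases}$$
Every $h$ with $|h|=m$ is uniquely $pq^{-1}$ with $|p|=m-j$, $|q|=j$: cut its reduced word after $m-j$ letters. So each $a_h$ occurs once in $A_j(a)$, and $\|A_j(a)\|\le\|A_j(a)\|_{HS}=\|a\|_2$. For $m=2$, $j=1$, $A_1(a)$ is the $S\times S$ matrix with zero diagonal and entries $a_{pq^{-1}}$ off the diagonal.

*Claim: $\|T_j(a)\|\le\|A_j(a)\|$.*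

Fix $\xi\in Y$ and $w=\kappa(\xi)$. By (3) and equivariance of $\kappa$, the $(g,k)$ entry of $T_\xi$ is $a_h$ if $h=gk^{-1}$ has length $m$ and the longest common prefix of $k\cdot w$ and $h^{-1}$ has length exactly $j$. Otherwise it is $0$. We show that this matrix is a direct sum of submatrices of $A_j(a)$.

Suppose first that the condition holds at $(g,k)$. Let $q$ be the prefix of $k\cdot w$ of length $j$. Then $h^{-1}=qp^{-1}$ is a reduced concatenation with $|p|=m-j$. Put $\ell=q^{-1}k$ and $z=\ell\cdot w$. Then $z$ is $k\cdot w$ with the prefix $q$ removed, so $k\cdot w=qz$ is a reduced concatenation. Also $g=hk=pq^{-1}k=p\ell$. Finally $g\cdot w=pz$ is a reduced concatenation: a cancellation between $p$ and $z$ would mean that the first letters of $p^{-1}$ and $z$ agree, and then $qp^{-1}$ and $qz$ would have a common prefix longer than $j$.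

This suggests the labels. For a column $k$ with $|k\cdot w|\ge j$ put $\ell_c(k)=q^{-1}k$, where $q$ is the $j$-prefix of $k\cdot w$. For a row $g$ with $|g\cdot w|\ge m-j$ put $\ell_r(g)=p^{-1}g$, where $p$ is the $(m-j)$-prefix of $g\cdot w$. By what we just saw, an entry can satisfy the condition only if $\ell_r(g)$ and $\ell_c(k)$ are both defined and both equal to the same $\ell$. So the matrix is a direct sum of blocks indexed by $\ell\in\Gamma$, and a zero block.

Look at block $\ell$, and put $z=\ell\cdot w$. Its columns are $k=q\ell$ with distinct $q$, its rows are $g=p\ell$ with distinct $p$. Here $k\cdot w=qz$ and $g\cdot w=pz$ are reduced concatenations, and $gk^{-1}=pq^{-1}$. If $|pq^{-1}|\ne m$, the entry is $0$, as in $A_j(a)$. If $|pq^{-1}|=m$, put $h=pq^{-1}$; then $h^{-1}=qp^{-1}$ is a reduced concatenation. Since $pz$ is reduced, the first letters of $p^{-1}$ and $z$ (if both exist) differ. So the longest common prefix of $k\cdot w=qz$ and $h^{-1}=qp^{-1}$ is exactly $q$, and the entry is $a_{pq^{-1}}$. Hence each block is a submatrix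 of $A_j(a)$, so $\|T_\xi\|\le\|A_j(a)\|$ for all $\xi\in Y$. With Step A this proves the claim.

Two consequences. Since $\sum_jT_j(c)=\sum c_hl_h$, we get Haagerup's inequality
$$\Big\|\sum_{|h|=m}c_hl_h\Big\|\le(m+1)\|c\|_2. \tag{5}$$
And with $b_{h,j}=d_h(\varphi_{h,j})$, Step B gives
$$\sum_{j=0}^mb_{h,j}=1,\qquad P(T_j(a))=\sum_{|h|=m}a_hb_{h,j}\,l_h. \tag{6}$$
The numbers $b_{h,j}$ do not depend on $a$. So we may choose $a$ as we like, once for each $j$.

**Step D: the middle coefficients $b_{h,j}$ are small.** Let $1\le j\le m-1$ and $N_j=\max(s_j,s_{m-j})$. With $a\equiv1$ we would compare with the all-ones matrix, whose norm is $\sqrt{s_js_{m-j}}=\sqrt{s_m(r+1)/r}$, no gain over $\sqrt{s_m}$. Instead, let $\alpha=(\alpha_{p,q})_{|p|=m-j,\,|q|=j}$ be a submatrix of the Fourier matrix $(e^{2\pi iab/N_j})_{a,b\in\mathbb Z/N_j}$, obtained by injective indexing of rows and columns. The Fourier matrix is $\sqrt{N_j}$ times a unitary, so $\|\alpha\|\le\sqrt{N_j}$, and all entries of $\alpha$ are unimodular. Put $a_{pq^{-1}}=\alpha_{p,q}$ when $|pq^{-1}|=m$,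 i.e. when the last letters of $p,q$ differ. Then
$$A_j(a)=\alpha-\sum_{x\in S}E_x\alpha F_x,$$
where $E_x,F_x$ are the coordinate projections onto words ending in $x$. The subtracted term is block diagonal, with norm at most $\|\alpha\|$. So $\|A_j(a)\|\le2\sqrt{N_j}$. As $|a_h|=1$, (4), (6) and Step C give
$$\|b_{\cdot,j}\|_2=\|(a_hb_{h,j})_h\|_2\le\|P(T_j(a))\|\le C\|T_j(a)\|\le2C\sqrt{N_j}.$$
Let $e_h=\sum_{j=1}^{m-1}b_{h,j}$. Since $N_j=s_{m-i}=s_mr^{-i}$ with $i=\min(j,m-j)\ge1$, and each $i$ occurs at most twice,
$$\|e\|_2\le4C\sqrt{s_m}\sum_{i\ge1}r^{-i/2}=\frac{4C\sqrt{s_m}}{\sqrt r-1}. \tag{7}$$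

**Step E: an upper bound for $\|\sum_{|h|=m}l_h\|$ in terms of $C$.** Take $a\equiv1$. $A_0(1)$ is a column and $A_m(1)$ a row of $s_m$ ones, both of norm $\sqrt{s_m}$. So
$$\Big\|\sum(b_{h,0}+b_{h,m})l_h\Big\|=\|P(T_0(1)+T_m(1))\|\le2C\sqrt{s_m}.$$
Since $1=b_{h,0}+b_{h,m}+e_h$, (5) applied to $c=e$ together with (7) gives
$$\Big\|\sum_{|h|=m}l_h\Big\|\le2C\sqrt{s_m}+(m+1)\frac{4C\sqrt{s_m}}{\sqrt r-1}. \tag{8}$$

**Step F: a lower bound for the same norm.** *Claim: $\|\sum_{|h|=m}l_h\|\ge(m-1)(r-1)r^{m/2-1}$.*

By (4) the norm equals $\|\lambda_\Gamma(\chi_m)\|$, where $\chi_k$ is the indicator of the sphere of radius $k$. The vectors $\epsilon_k=s_k^{-1/2}\chi_k$ ($k\ge1$) are orthonormal in $\ell_2(\Gamma)$. Let $x=x_{(1)}\cdots x_{(k)}$ be a reduced word with $k\ge m$, and let $0<j<m$. The elements $h$ with $|h|=m$ for which exactly $j$ letters cancel in $hx$ are $h=h'(x_{(1)}\cdots x_{(j)})^{-1}$, where $h'$ is reduced of length $m-j\ge1$ and satisfies two conditions. Its last letter is different from $x_{(j)}$, so that $h$ is reduced, and it is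 different from $x_{(j+1)}^{-1}$, so that nothing more cancels. These two letters are distinct because $x$ is reduced. So the last letter of $h'$ has $r-1$ choices and each of the other $m-j-1$ letters has $r$: there are $(r-1)r^{m-j-1}$ such $h$. For them $|hx|=l:=k+m-2j\ge1$. Since $s_k/s_l=r^{2j-m}$,
$$\langle\lambda_\Gamma(\chi_m)\epsilon_k,\epsilon_l\rangle\ge(s_ks_l)^{-1/2}s_k(r-1)r^{m-j-1}=r^{j-m/2}(r-1)r^{m-j-1}=(r-1)r^{m/2-1}.$$
Let $R>2m$ and $\zeta=\sum_{k=1}^R\epsilon_k$, so $\|\zeta\|^2=R$. All numbers $\langle\lambda_\Gamma(\chi_m)\epsilon_k,\epsilon_l\rangle$ are $\ge0$. For each $m<k\le R-m$ the $m-1$ values $j=1,\dots,m-1$ give distinct $l\in[1,R]$. Thus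
$$\langle\lambda_\Gamma(\chi_m)\zeta,\zeta\rangle\ge(R-2m)(m-1)(r-1)r^{m/2-1}.$$
Divide by $R$ and let $R\to\infty$.

**End of the proof of Proposition 6.** Combine (8) with Step F and use $\sqrt{s_m}=r^{m/2}\sqrt{(r+1)/r}$:
$$(m-1)(r-1)r^{m/2-1}\le C\,r^{m/2}\sqrt{\frac{r+1}r}\,\Big(2+\frac{4(m+1)}{\sqrt r-1}\Big).$$
Divide by $m\,r^{m/2}$ and let $m\to\infty$:
$$\frac{r-1}r\le\frac{4C}{\sqrt r-1}\sqrt{\frac{r+1}r},$$
which is the assertion. $\blacksquare$

## Ping-pong on the projective line: proof of Theorem 1

By Fact 2, $VN_H(G)$ is an invariant $W^*$-subalgebra with $\Sigma(VN_H(G))=H$. It remains to show that for every $n\ge2$ there is a discrete free $\Gamma\subset SL(2,\mathbb R)$ of rank $n$ satisfying ($\kappa$) for $N=\mathbb R^2$. Proposition 6 with $r=2n-1\to\infty$ then excludes any bounded $P$.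

**Step 1: the dual action.** We identify what acts on what. Identify $\hat N=\mathbb R^2$ by $\eta\mapsto e^{i\eta\cdot x}$. Then $s*\eta=(s^T)^{-1}\eta$, and $s\mapsto(s^T)^{-1}$ is an automorphism of $SL(2,\mathbb R)$. Let $Y=\mathbb R^2\setminus\{0\}$, which is conull and invariant, and let $\mathbb P^1$ be the circle of lines, with the induced action $*$. The group acts on $\mathbb P^1$ by Möbius transformations, that is, by orientation-preserving homeomorphisms, and transitively on positively oriented triples of distinct points.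

**Step 2: a free discrete group of rank $n$.** The purpose is to have exact ping-pong, with no points lost at the ends of arcs; this is why we use half-open arcs. Choose pairwise disjoint half-open arcs $J_x=[p_x,q_x)$ (positive orientation), $x\in S$, in $\mathbb P^1$, such that $D_0=\mathbb P^1\setminus\bigcup_xJ_x$ has nonempty interior. The complement of $J_{x_i^{-1}}$ is the arc $[q_{x_i^{-1}},p_{x_i^{-1}})$. There is $g_i\in SL(2,\mathbb R)$ mapping it onto $J_{x_i}=[p_{x_i},q_{x_i})$: map the two endpoints and an interior point of the first arc to the endpoints and an interior point of the second. With $g_{x_i}=g_i$, $g_{x_i^{-1}}=g_i^{-1}$ we get, taking complements in the case $x=x_i^{-1}$,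
$$g_x*(\mathbb P^1\setminus J_{x^{-1}})=J_x\qquad(x\in S). \tag{9}$$
For a nonempty reduced word $y_1\cdots y_m$, induction from the right gives $g_{y_1}\cdots g_{y_m}*D_0\subset J_{y_1}$: first $D_0\subset\mathbb P^1\setminus J_{y_m^{-1}}$, and then $J_{y_{i+1}}\subset\mathbb P^1\setminus J_{y_i^{-1}}$ because $y_{i+1}\neq y_i^{-1}$. The set $J_{y_1}$ is disjoint from $D_0$, so the product is not the identity. Hence $\Gamma=\langle g_1,\dots,g_n\rangle$ is free on the $g_i$. Let $v$ be an interior point of $D_0$. Then $s*v\in D_0$ for $s$ near $e$, while $\gamma*v\notin D_0$ for $e\neq\gamma\in\Gamma$. So $\Gamma$ is discrete.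

**Step 3: the coding map.** We read off a word from the itinerary of a point. For $v\in\mathbb P^1$ put $v_0=v$. If $v_i\in D_0$, stop. If $v_i\in J_x$, let the $(i+1)$-st letter be $x$ and $v_{i+1}=g_x^{-1}*v_i$, which lies in $\mathbb P^1\setminus J_{x^{-1}}$ by (9). So the next letter, if there is one, is not $x^{-1}$, and the resulting finite or infinite word $\kappa(v)$ is reduced. The set of $v$ for which it begins with $y_1\cdots y_m$ is given by the conditions $v\in J_{y_1}$, $g_{y_1}^{-1}*v\in J_{y_2},\dots$, so it is Borel.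

**Step 4: equivariance.** It suffices to check generators $x\in S$. If $v\notin J_{x^{-1}}$, then $g_x*v\in J_x$ by (9), the first letter of $\kappa(g_x*v)$ is $x$, and the next point of the itinerary is $v$. So $\kappa(g_x*v)=x\,\kappa(v)$, which is reduced. If $v\in J_{x^{-1}}$, then $\kappa(v)=x^{-1}\kappa(g_x*v)$, i.e. $\kappa(g_x*v)=x\cdot\kappa(v)$. So $\kappa(\gamma*v)=\gamma\cdot\kappa(v)$ for $\gamma\in\Gamma$. Composing with the equivariant continuous map $Y\to\mathbb P^1$ yields ($\kappa$), and Theorem 1 follows. $\blacksquare$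

Here $H$ is not normal, in accordance with the positive result quoted at the start: $(x,1)(0,s)(-x,1)=(x-sx,s)$.

## The groups $M_d(\mathbb R)\rtimes H$: proof of Theorem 2

**Step 1: no projection if $H$ contains a discrete free group.** Let $F\subset H$ be discrete and free of rank 2, and let $n\ge2$. $F$ contains a free subgroup $\Gamma$ of rank $n$ (with free generators $a,b$ of $F$, take $b^iab^{-i}$, $1\le i\le n$), and $\Gamma$ is discrete. Identify $\hat N=M_d(\mathbb R)$ via $\eta\mapsto e^{i\operatorname{tr}(\eta x)}$; then $s*\eta=\eta s^{-1}$. Let $Y=GL_d(\mathbb R)$, which is conull and $\Gamma$-invariant. As $\Gamma$ is a discrete subgroup of $GL_d(\mathbb R)$, Fact 4 for right multiplication gives a Borel set $E$ with $Y=\bigsqcup_\gamma\gamma*E$. Put $\kappa(\gamma*\eta)=\gamma$ for $\eta\in E$. Then $\kappa$ is equivariant, and preimages of arbitrary sets are countable unions of sets $\gamma*E$. So ($\kappa$) holds, and Proposition 6 with $n\to\infty$ excludes an invariant projection.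

**Step 2: the equivalence, amenable and discrete cases.** If $H$ is amenable, Theorem 3 applies, since $\Sigma(VN_H(G))=H$ by Fact 2. If $H$ is nonamenable and discrete, it contains a free subgroup of rank 2 by Tits' alternative (J. Algebra 20 (1972)), necessarily discrete, and Step 1 applies.

**Step 3: nonamenable connected $H$ contains a discrete free subgroup of rank 2.** This is due to Rickert (Trans. AMS 127 (1967)); here is an argument. $H$ is a Lie group. Let $R$ be its radical, and $S=H/R$ with Lie algebra $\mathfrak s$. If $\mathfrak s$ were zero or of compact type, $S$ would be compact and $H$ amenable. So $\mathfrak s$ is semisimple with a noncompact factor, and a restricted root yields a subalgebra isomorphic to $\mathfrak{sl}_2(\mathbb R)$. Its adjoint representation on $\mathfrak s$ is nontrivial. Finite-dimensional representations of $\mathfrak{sl}_2(\mathbb R)$ integrate to $SL(2,\mathbb R)$, so we obtain $\rho:SL(2,\mathbb R)\to GL(\mathfrak s)$, with image in $\mathrm{Ad}(S)$.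

The map $\rho$ is proper. Indeed $SL(2,\mathbb R)=\mathcal K\mathcal A^+\mathcal K$ with $\mathcal K$ compact and $\mathcal A^+=\{\mathrm{diag}(e^t,e^{-t}):t\ge0\}$. Since $\rho$ is nontrivial, $\rho(\mathrm{diag}(e^t,e^{-t}))$ has an eigenvalue $e^{ct}$ with $c>0$, so its norm is at least $e^{ct}$. As $\rho(\mathcal K)$ is compact, boundedness of $\rho$ on a set bounds $t$ there.

Let $\Gamma_0\subset SL(2,\mathbb R)$ be discrete and free of rank 2, as in the proof of Theorem 1. Then $\ker\rho\cap\Gamma_0$ is the intersection of a compact set with a discrete subgroup, so it is finite, hence trivial because $\Gamma_0$ is torsion-free. A compact neighborhood of the identity in $GL(\mathfrak s)$ has compact preimage, which contains only finitely many elements of $\Gamma_0$; so $\rho(\Gamma_0)$ is a discrete free subgroup of $GL(\mathfrak s)$, contained in $\mathrm{Ad}(S)$. Lift its two free generators through the continuous surjective homomorphism $H\to S\to\mathrm{Ad}(S)$. The lifts generate a subgroup mapped isomorphically onto $\rho(\Gamma_0)$, so it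 is free of rank 2. It is discrete, because a neighborhood of the identity of $GL(\mathfrak s)$ that meets $\rho(\Gamma_0)$ only in the identity pulls back to a neighborhood of $e$ in $H$ that meets the lifted group only in $e$. Step 1 applies. $\blacksquare$

## Restricting projections to a closed subgroup: proof of Theorem 4

Let $P$ be an invariant projection onto $VN_H(G)$.

**Step 1: $P$ maps $VN_L(G)$ into $VN_{H\cap L}(G)$.** This is the argument of Step B for Proposition 6, with $L$ in place of $hN$. Let $T\in VN_L(G)$, and let $u\in A(G)\cap C_c(G)$ with $K=\operatorname{supp}u$ disjoint from $H\cap L$. The compact set $K\cap H$ misses $L$. By Fact 1 choose $w\in A(G)\cap C_c(G)$ with $w=1$ near $K\cap H$ and $\operatorname{supp}w\cap L=\emptyset$, and $v\in A(G)$ with $v=1$ on $\operatorname{supp}(uw)$. Then $\langle P(T),u-uw\rangle=0$ because $u-uw$ vanishes on $H$. Since $uw$ vanishes on $L$, we have $uw\cdot T=0$ by (1), so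
$$\langle P(T),uw\rangle=\langle uw\cdot P(T),v\rangle=\langle P(uw\cdot T),v\rangle=0.$$
Thus $\langle P(T),u\rangle=0$ for all such $u$. By Fact 5 for the subgroup $H\cap L$, $P(T)\in VN_{H\cap L}(G)$. As $VN_{H\cap L}(G)\subset VN_H(G)$ is fixed by $P$, $P$ restricts to a projection of $VN_L(G)$ onto $VN_{H\cap L}(G)$.

**Step 2: transport to $VN(L)$.** We move this projection through the isometry $r^*:VN(L)\to VN_L(G)$ of Fact 5. It satisfies $u\cdot r^*(T')=r^*(u|_L\cdot T')$ for $u\in A(G)$, since both sides pair with $v$ to $\langle T',(uv)|_L\rangle$. It is a weak$^*$-homeomorphism and carries the translations by elements of $L$ to the $l_g$, so it maps $VN_{H\cap L}(L)$ onto $VN_{H\cap L}(G)$. Put $P'=(r^*)^{-1}Pr^*$. This is a bounded projection of $VN(L)$ onto $VN_{H\cap L}(L)$, and for $u\in A(G)$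
$$P'(u|_L\cdot T')=(r^*)^{-1}P(u\cdot r^*T')=(r^*)^{-1}\big(u\cdot P(r^*T')\big)=u|_L\cdot P'(T').$$
As $A(G)|_L=A(L)$, $P'$ is an invariant projection.

**Step 3: $SL(N,\mathbb R)$.** We look for a copy of the group of Theorem 1. Take
$$L=\left\{\begin{pmatrix}s&x\\0&1\end{pmatrix}\oplus I_{N-3}:\ s\in SL(2,\mathbb R),\ x\in\mathbb R^2\right\}\cong\mathbb R^2\rtimes SL(2,\mathbb R),$$
a closed subgroup of $SL(N,\mathbb R)$; the isomorphism is seen from $\begin{pmatrix}s&x\\0&1\end{pmatrix}\begin{pmatrix}t&y\\0&1\end{pmatrix}=\begin{pmatrix}st&x+sy\\0&1\end{pmatrix}$. Then $H\subset L$ is the $SL(2,\mathbb R)$-factor, so $H\cap L=H$. If $VN_H(SL(N,\mathbb R))$ were invariantly complemented, $VN_H(L)$ would be invariantly complemented in $VN(L)$ by Steps 1 and 2, which contradicts Theorem 1. $\blacksquare$
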